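# Stretching tables: consistency of keys of any arity with unary foreign keys

Throughout, $\mathbb N=\{0,1,2,\dots\}$, $[n]=\{1,\dots,n\}$ (so $[0]=\emptyset$), $|t|=\sum_c t_c$ for a vector $t$, and $\mathbf 1$ is the all-ones vector.

## 1. Tables, small columns, admissible classes

Let $R$ be a finite set of column names, and let $\mathcal K$ be a set of nonempty subsets of $R$, called keys.

**Definition (table).** A *table of format $(N,(n_\ell)_{\ell\in R})$* is a set $I$ of $N$ rows with *surjective* maps $f_\ell:I\to[n_\ell]$, $\ell\in R$, such that for each key $X\in\mathcal K$ the map $(f_\ell)_{\ell\in X}$ is injective on $I$.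

A column with $n_\ell$ values is the same thing as a partition of the rows into $n_\ell$ nonempty, numbered classes, the *$\ell$-classes*. A key $X$ says that no two distinct rows lie in a common $\ell$-class for every $\ell\in X$. Surjectivity gives $n_\ell\le N$. If $N\ge1$, then $n_\ell\ge 1$.

**Example 1.** Let $R=\{b,u\}$ with the single key $\{b,u\}$ and $n_b=2$. A $u$-class contains at most one row with $b=1$ and at most one with $b=2$, so $n_u\le N\le 2n_u$. Conversely, if $N\ge 2$ and $n_u\le N\le 2n_u$, take $N-n_u$ two-row classes (with $b$-values $1,2$) and $2n_u-N$ one-row classes. If there is a two-row class, column $b$ is onto. If there is none, then $N=n_u\ge2$, and we give the one-row classes both $b$-values.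

In this example we can *stretch*: keep $n_b=2$, and let $N$ and $n_u$ grow by $\lambda\rho$ and $\lambda\rho_u$, as long as $\rho_u\le\rho\le2\rho_u$. Per unit of $\lambda$ we add $\rho-\rho_u$ two-row classes and $2\rho_u-\rho$ one-row classes. The whole talk rests on doing this with many columns and many overlapping keys at once. The vocabulary is as follows.

Split the columns as $R=B\uplus U$. The columns in $B$ ("small") have fixed sizes $\sigma_b\ge1$. Those in $U$ ("large") may grow. Put $C=\prod_{b\in B}[\sigma_b]$; its elements are the possible $B$-tuples of a row (one empty tuple if $B=\emptyset$). The *count vector* of a set of rows is the vector in $\mathbb N^C$ that counts its rows by $B$-tuple.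

**Definition (critical column, admissible type).** For $u\in U$ let
$$\mathcal Y_u=\{X\setminus\{u\}: X\in\mathcal K,\ X\cap U=\{u\}\}.$$
The column $u$ is *critical* if $\mathcal Y_u\neq\emptyset$. For critical $u$, an *admissible type* is a nonzero $t\in\mathbb N^C$ such that $\sum_{c:\,c|_Y=z}t_c\le1$ for every $Y\in\mathcal Y_u$ and every $z\in\prod_{b\in Y}[\sigma_b]$. The set of admissible types is $\mathcal T_u$.

So the admissible types are exactly the count vectors that a nonempty $u$-class may have, as far as the keys with $u$ as their only large column are concerned. Since $\mathcal Y_u\ne\emptyset$, each cell $c$ lies in one of the sums, so admissible types are $0/1$ vectors and $\mathcal T_u$ is finite. All unit vectors $e_c$ are admissible. In Example 1 with $B=\{b\}$ we have $\mathcal Y_u=\{\{b\}\}$ and $\mathcal T_u=\{(1,0),(0,1),(1,1)\}$. For a key $\{u\}$ alone, $\emptyset\in\mathcal Y_u$, and only the unit vectors are admissible.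

**Example 2 (the largest admissible type is not given by a product).** Let $B=\{b_1,b_2,b_3,b_4\}$ with all $\sigma_{b_i}=2$, and take all six keys $\{b_i,b_j,u\}$ with $i<j$. Each key alone allows at most $2\cdot2=4$ rows in a $u$-class. An admissible type is a set of words in $[2]^4$, any two of which agree in at most one position, that is, differ in at least three. Three such words would have sum of pairwise distances at least $9$. But each position contributes at most $2$ to that sum, for a total of at most $8$. So an admissible type has size at most $2$, and $\{1111,2222\}$ attains it.

What are tables for? We shall see that asking whether an XML specification has any document at all amounts to asking for a tree with given node counts, plus one table per node type. Stretching shows that, to answer this question, it is enough to inspect finitely many small pieces of data.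

## 2. XML specifications and the two theorems

**Definition (DTD).** A DTD is $D=(E,A,P,R,r)$: a finite set $E$ of element types, a finite set $A$ of attributes disjoint from $E$, a regular expression $P(\tau)$ over $E$ for each $\tau\in E$ (built from element types, $\varepsilon$, union, concatenation, star), a set $R(\tau)\subseteq A$ for each $\tau$, and a root type $r\in E$.

An XML tree $T$ is a finite ordered tree in which each node $x$ has an element type in $E$ and a partial map $\ell\mapsto x.\ell$ from attributes to strings. It *conforms* to $D$ if the root is labeled $r$ and, for every node $x$ labeled $\tau$, the word of labels of its children lies in the language of $P(\tau)$, and $x.\ell$ is defined exactly for $\ell\in R(\tau)$. For a sequence or a set $X$ of attributes, $x.X$ is the tuple of the values $x.\ell$, $\ell\in X$ (for a set, in a fixed enumeration).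

**Definition (constraints).** A *key* $\tau[X]\to\tau$, with $\emptyset\ne X\subseteq R(\tau)$, holds in $T$ if $x.X=y.X$ implies $x=y$ for all $\tau$-nodes $x,y$. A *unary inclusion constraint* $\tau_1[\ell_1]\subseteq\tau_2[\ell_2]$, with $\ell_i\in R(\tau_i)$, holds if for every $\tau_1$-node $x$ there is a $\tau_2$-node $y$ with $x.\ell_1=y.\ell_2$. A *unary foreign key* is a unary inclusion constraint together with the key $\tau_2[\ell_2]\to\tau_2$. (Multi-attribute foreign keys are the same with sequences of pairwise distinct attributes, of equal length, in place of $\ell_1,\ell_2$.)

The class $\mathcal{AC}^{*,1}_{K,FK}$ consists of keys of any arity and unary foreign keys; $\mathcal{AC}^{*,*}_{K,FK}$ allows multi-attribute foreign keys too. For a class $\mathcal C$, the problem $\mathrm{SAT}(\mathcal C)$ is: given $D$ and a finite set $\Sigma$ of $\mathcal C$-constraints over $D$, does some tree conform to $D$ and satisfy $\Sigma$? If so, $(D,\Sigma)$ is *consistent*.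

Two known results frame the question. $\mathrm{SAT}(\mathcal{AC}^{*,*}_{K,FK})$ is undecidable. On the other hand, call $\Sigma$ *primary* if there is at most one key per element type, counting the keys implied by foreign keys. For primary sets $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$ is decidable and polynomially equivalent to PDE: given an integer matrix, an integer vector $b$ and a set $J$ of index triples, is there a vector $x$ over $\mathbb N$ satisfying the linear system with right-hand side $b$ (as $\le$) and $x_i\le x_jx_k$ for all $(i,j,k)\in J$? Hence the primary case is NP-hard and in NEXPTIME. The problem, whose source is "Consistency of XML Specifications" (http://homepages.inf.ed.ac.uk/libkin/papers/inconsistency.pdf), is what happens without the primary restriction; there its decidability is stated as an open problem. Here $s$ denotes the input size.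

**Theorem 1.** It is decidable, given a DTD $D$ and a finite set $\Sigma$ of keys of arbitrary arity and unary inclusion constraints, whether some XML tree conforms to $D$ and satisfies $\Sigma$. In particular $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$ is decidable.

**Theorem 2.** The problem of Theorem 1 is in $2\text{-}\mathsf{NEXPTIME}=\bigcup_c\mathrm{NTIME}(2^{2^{s^c}})$. If $(D,\Sigma)$ is consistent, there is a witnessing tree with at most $2^{2^{2^{\mathrm{poly}(s)}}}$ nodes. Both statements remain true if

- (E1) the tree language of the DTD is replaced by that of a specialized DTD (a regular tree language), and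
- (E2) finitely many linear inequalities with binary integer coefficients are imposed on the numbers of $\tau$-nodes and the numbers of distinct values of $\ell$ on $\tau$-nodes.

The problem is NP-hard, since its primary case is. Its exact complexity is not determined here.

From now on $\Sigma$ consists of keys and unary inclusion constraints; a unary foreign key is replaced by its inclusion constraint and its key. Put
$$\mathrm{Pos}=\{(\tau,\ell):\tau\in E,\ \ell\in R(\tau)\},\qquad \Omega=E\cup\mathrm{Pos},\qquad a=\max(1,|A|).$$
A *$\tau$-table* is a table with columns $R(\tau)$ and with keys the sets $X$ for $(\tau[X]\to\tau)\in\Sigma$.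

## 3. Only the numbers of values matter

An attribute-free tree is an XML tree without its attribute values; it conforms to $(E,P,r)$ if its labels satisfy the conditions above.

**Lemma 3.** $(D,\Sigma)$ is consistent iff there are an attribute-free tree conforming to $(E,P,r)$, with $N_\tau$ nodes labeled $\tau$, and numbers $n_{\tau,\ell}\in\mathbb N$ such that

- $n_{\tau_1,\ell_1}\le n_{\tau_2,\ell_2}$ for each inclusion constraint $\tau_1[\ell_1]\subseteq\tau_2[\ell_2]$ in $\Sigma$, and
- for each $\tau$ there is a $\tau$-table of format $(N_\tau,(n_{\tau,\ell})_\ell)$.

In the forward direction the $n_{\tau,\ell}$ can be taken to be the numbers of distinct values of $\ell$ on $\tau$-nodes of the given tree; in the backward direction they are these numbers in the tree constructed.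

*Proof.* Forward: let $V_{\tau,\ell}$ be the set of values of $\ell$ on $\tau$-nodes and $n_{\tau,\ell}=|V_{\tau,\ell}|$. An inclusion constraint says $V_{\tau_1,\ell_1}\subseteq V_{\tau_2,\ell_2}$, which gives the inequality. Take the $\tau$-nodes as rows and rename each column by a bijection $V_{\tau,\ell}\to[n_{\tau,\ell}]$. Columns are onto, and a key of $\Sigma$ becomes the injectivity required of a table.

Backward: identify the $\tau$-nodes with the rows and let $x.\ell$ be the numeral of $f_\ell(x)$. Keys hold by injectivity. Surjectivity makes the value set of $(\tau,\ell)$ exactly $[n_{\tau,\ell}]$. Initial segments of the integers are nested, so $n_{\tau_1,\ell_1}\le n_{\tau_2,\ell_2}$ gives $[n_{\tau_1,\ell_1}]\subseteq[n_{\tau_2,\ell_2}]$, and the inclusions hold. ∎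

It is here that we use that foreign keys are *unary*: an inclusion speaks about one column, and a column's values can be renamed freely.

**Example 3 (by hand).** Let $E=\{r,c,v,w\}$, with $P(c)=P(v)=P(w)=\varepsilon$, $R(r)=\emptyset$, $R(c)=R(w)=\{k\}$, $R(v)=\{b,u\}$. Let $\Sigma$ contain the foreign keys $v[b]\subseteq c[k]$ and $v[u]\subseteq w[k]$ and the key $v[\{b,u\}]\to v$. The foreign keys imply the keys $c[k]\to c$ and $w[k]\to w$.

First take $P(r)=c\,c\,v\,v\,w\,(v\,v\,w)^*$. A conforming tree has $N_c=2$, $N_v=2m$, $N_w=m$ for some $m\ge1$. The keys on $c$ and $w$ give $n_{c,k}=2$ and $n_{w,k}=m$; the inclusions give $n_{v,b}\le2$ and $n_{v,u}\le m$. By Example 1 a $v$-table of format $(2m,(2,m))$ exists, so the specification is consistent, for every $m\ge 1$.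

Now take $P(r)=c\,c\,v\,v\,v\,w\,(v\,v\,v\,w)^*$. Then $N_v=3m$, while the key on $v$ gives $N_v\le n_{v,b}n_{v,u}\le2m$. As $m\ge1$, the specification is inconsistent.

## 4. Product inequalities, and four binary columns

It is natural to replace each key by its counting consequence: a table with key $X$ satisfies $N\le\prod_{\ell\in X}n_\ell$, together with $n_\ell\le N$.

For *one* key this is exact. If $N\ge1$, $1\le n_\ell\le N$ for all $\ell$, and $N\le\prod_{\ell\in X}n_\ell$, let $n=\max_{\ell\in X}n_\ell$. For $i=1,\dots,n$ let row $i$ have entries $\min(i,n_\ell)$ in the columns $\ell\in X$. These rows are distinct (look at a column with $n_\ell=n$) and make all columns of $X$ onto. Since $n\le N$, we complete with $N-n$ further distinct tuples of $\prod_{\ell\in X}[n_\ell]$, and fill the columns outside $X$ by arbitrary surjections. For primary $\Sigma$ each table has at most one key, so Lemma 3 turns consistency into tree counts, linear inequalities and product inequalities.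

For overlapping keys the approach breaks. Let $R=\{1,2,3,4\}$, all $n_\ell=2$, $N=4$, and let all six pairs of columns be keys. Every product inequality reads $4\le 2\cdot2$. But there is no such table. Columns $1,2$ show each pair of values exactly once. Among the two rows with a given value in column $1$, column $3$ must take both values, and likewise with column $2$. So, with values read modulo $2$, column $3$ is $x_1+x_2$ or $x_1+x_2+1$. The same holds for column $4$. Then columns $3,4$ are equal or complementary, and the pair $\{3,4\}$ is not injective on four rows.

This is a real failure for documents: take $P(r)=c\,c\,v\,v\,v\,v$ with $P(c)=P(v)=\varepsilon$, $R(r)=\emptyset$, $R(c)=\{k\}$, $R(v)=\{b_1,\dots,b_4\}$, the foreign keys $v[b_i]\subseteq c[k]$, and all keys $v[\{b_i,b_j\}]\to v$. The foreign keys force $n_{v,b_i}\le2$ and $N_v=4$ forces $n_{v,b_i}=2$, so the product inequalities are solvable and the specification is inconsistent.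

More generally, a table of format $(n^2,(n,n,n,n))$ in which all pairs are keys is a pair of orthogonal Latin squares: columns $1,2$ index the cells, columns $3$ and $4$ are Latin squares, and the key $\{3,4\}$ is orthogonality. So an exact description of all realizable formats is not something to aim for.

## 5. Three kinds of keys, and a gap in the counts

We do not have to decide which formats are realizable. We have to decide whether *some* realizable format fits the tree and the inclusions, and we may change the format. Suppose that all counts are either small (at most $K$) or very large, and that we can make the large counts grow along a ray, $N+\lambda\rho$ and $n_u+\lambda\rho_u$, with *all* slopes on large counts positive. Consider a key $X$ on a type with a very large number $N$ of nodes.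

- If $X$ has no large column, then $N\le K^{|X|}$, which is impossible when $N$ is large enough. Such keys do not occur.
- If $X$ has exactly one large column $u$, it restricts the $u$-classes to admissible types. With $\alpha_u$ the size of the largest admissible type, we get $N\le\alpha_u n_u$: a *linear* inequality with a known constant. By Example 2, $\alpha_u$ must be computed from all the keys together, which is a finite task since the small sizes are bounded.
- If $X$ has at least two large columns $u,v$, then the product $(n_u+\lambda\rho_u)(n_v+\lambda\rho_v)$ grows quadratically in $\lambda$ and $N+\lambda\rho$ only linearly. There is so much room that two rows sharing both classes can always be separated by swapping.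

So everything becomes linear, except for finite data about small columns. Two points have to be proved. One is that tables can really be stretched, for all large columns at once; this is Section 6. The other is that a gap between small and large yields a ray with all slopes positive. Its mechanism: the counts form a point of a polyhedron defined by integers of size polynomial in $K$. That point is a convex combination of vertices plus a recession direction. Vertices have bounded coordinates. So a coordinate above that bound must be positive in the recession direction. This is Section 9.

## 6. The stretching lemma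

We work with one table, in the notation of Section 1. There is one obstacle to foresee. Each critical column $u$ will receive new classes, and these use rows in certain cells of $C$. Different columns like different cells. For instance, with $B=\{b,b'\}$, $\sigma_b=\sigma_{b'}=2$ and keys $\{b,u\},\{b',v\}$, the type $e_{11}+e_{21}$ is admissible of maximal size for $u$, and $e_{11}+e_{12}$ is so for $v$. Yet both columns must partition the *same* set of rows. The cure is to use all images of a type under permutations of the small domains. Then the added rows are spread uniformly over $C$, for every column.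

Let $G=\prod_{b\in B}\mathrm{Sym}([\sigma_b])$. It acts on $C$ coordinatewise, hence on $\mathbb N^C$. The action on $C$ is transitive. It preserves each $\mathcal T_u$, because it permutes the fibers of $c\mapsto c|_Y$ for each $Y\subseteq B$.

**Lemma 4.** Let $R=B\uplus U$, $\mathcal K$, sizes $\sigma_b\ge1$ be as in Section 1, and suppose that no key is contained in $B$. For each critical $u$ let $t_u^*\in\mathcal T_u$ and $\alpha_u=|t_u^*|\ge1$. Suppose given:

- (i) numbers $N$ and $n_u\le N$ ($u\in U$) in $\mathbb N$, a vector $m\in\mathbb N^C$ with $|m|=N$, and for each critical $u$ a vector $k_u\in\mathbb N^{\mathcal T_u}$ with $\sum_tk_{u,t}\,t=m$ and $\sum_tk_{u,t}=n_u$;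
- (ii) positive integers $\rho$ and $\rho_u\le\rho$ ($u\in U$) with $\rho\le\alpha_u\rho_u$ for critical $u$.

For critical $u$ put
$$\xi_u=\frac{\rho-\rho_u}{\alpha_u-1},\quad \zeta_u=\frac{\alpha_u\rho_u-\rho}{\alpha_u-1}\quad\text{if }\alpha_u\ge2,\qquad \xi_u=0,\quad \zeta_u=\rho\quad\text{if }\alpha_u=1.$$
Suppose $|C|$ divides $\rho$, and for critical $u$ the numbers $\xi_u,\zeta_u$ are integers with $|G|$ dividing $\xi_u$ and $|C|$ dividing $\zeta_u$. Let $h=|U|$ and $\eta=\max(|C|,N+\rho)$. Then for every integer $\lambda>|C|\,\eta\,(2h\eta+1)$ there is a table in which the number of rows is $N'=N+\lambda\rho$, column $b\in B$ has $\sigma_b$ values, and column $u\in U$ has $n_u'=n_u+\lambda\rho_u$ values.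

*Proof.* **Step 0: the bookkeeping of $\xi_u,\zeta_u$.** They say how many new classes of the large type $t_u^*$ and how many one-row classes to add. By (ii) they are nonnegative. We claim
$$\alpha_u\xi_u+\zeta_u=\rho,\qquad \xi_u+\zeta_u=\rho_u.\tag{1}$$
For $\alpha_u\ge2$ the first numerator is $\alpha_u\rho-\alpha_u\rho_u+\alpha_u\rho_u-\rho=(\alpha_u-1)\rho$, and the second is $\rho-\rho_u+\alpha_u\rho_u-\rho=(\alpha_u-1)\rho_u$. For $\alpha_u=1$, (ii) gives $\rho\le\rho_u\le\rho$, so $\rho_u=\rho$ and (1) holds.

**Step 1: choose the rows.** This fixes the small columns. Let
$$m'=m+\frac{\lambda\rho}{|C|}\mathbf 1\in\mathbb N^C,\qquad |m'|=N+\lambda\rho=N'.$$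
Take $m_c'$ rows whose $B$-columns are given by $c$, for each $c\in C$. All $m'_c\ge1$, so column $b$ is onto $[\sigma_b]$.

**Step 2: choose initial partitions for the large columns.** The aim is that, for each $u\in U$, there are exactly $n'_u$ nonempty classes of size at most $\eta$, with admissible count vectors if $u$ is critical.

Let $u$ be critical. List count vectors as follows: $k_{u,t}$ copies of $t$ for each $t\in\mathcal T_u$; $\lambda\xi_u/|G|$ copies of $g\,t_u^*$ for every $g\in G$; $\lambda\zeta_u/|C|$ copies of $e_c$ for every $c\in C$. All are admissible. The vector $\sum_{g\in G}g\,t_u^*$ is $G$-invariant with total $|G|\alpha_u$. By transitivity its entries are equal, so it is $\frac{|G|\alpha_u}{|C|}\mathbf 1$. Hence, by (1), the listed vectors sum to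
$$m+\frac{\lambda\xi_u\alpha_u}{|C|}\mathbf 1+\frac{\lambda\zeta_u}{|C|}\mathbf 1=m+\frac{\lambda\rho}{|C|}\mathbf 1=m',$$
and their number is $n_u+\lambda\xi_u+\lambda\zeta_u=n_u+\lambda\rho_u=n'_u$. Since they sum to $m'$, the rows can be distributed into classes with exactly these count vectors. An admissible type is a nonzero $0/1$ vector on $C$, so each class is nonempty and has at most $|C|\le\eta$ rows.

Let $u$ be noncritical. As $1\le\lambda\rho_u\le n_u'\le N'$, we can partition the rows into $n'_u$ nonempty classes of sizes at most $\lceil N'/n'_u\rceil$. Here $N'=N+\lambda\rho\le\lambda(N+\rho)$ and $n_u'\ge\lambda\rho_u\ge\lambda$, so the sizes are at most $N+\rho\le\eta$.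

The point of this bound is that $\eta$ does not depend on $\lambda$.

**Step 3: make the partitions nearly disjoint.** This takes care of keys with two or more large columns. Let $U=\{u_1,\dots,u_h\}$. We show that the partitions can be modified, *keeping the count vectors of all classes*, so that for $u\neq v$ in $U$ no two distinct rows share both a $u$-class and a $v$-class.

Proceed by induction: suppose this holds among $u_1,\dots,u_{j-1}$ (nothing to prove for $j=1$). Call two distinct rows *adjacent* if they share a $u_i$-class for some $i<j$. Each row is adjacent to at most $\Delta:=h\eta$ rows. Call a pair of distinct rows *bad* if it is adjacent and lies in one $u_j$-class. Let $\{x,z\}$ be bad, in the $u_j$-class $Q$, and let $c$ be the $B$-tuple of $x$. We look for a row $x'$ with the same $B$-tuple to put in the place of $x$. The rows $x'$ to avoid are those with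

- $x'\in Q$: at most $\eta$ rows;
- $x'$ adjacent to a member of $Q$: at most $\eta\Delta$ rows;
- a row adjacent to $x$ in the $u_j$-class of $x'$: at most $\Delta\eta$ rows.

That is at most $\eta(2\Delta+1)$ rows. But $m_c'\ge\lambda\rho/|C|\ge\lambda/|C|>\eta(2h\eta+1)=\eta(2\Delta+1)$. So there is a row $x'$ with $B$-tuple $c$ and none of these properties. Let $Q'\neq Q$ be its $u_j$-class. Exchange $x$ and $x'$ in the $u_j$-partition: the classes become $(Q\setminus\{x\})\cup\{x'\}$ and $(Q'\setminus\{x'\})\cup\{x\}$. Count vectors are unchanged because $x,x'$ have the same $B$-tuple. Adjacency is unchanged because it depends only on $u_1,\dots,u_{j-1}$. Now $x'$ is not adjacent to any row of its new class, by the second property, and $x$ is not adjacent to any row of its new class, by the third. So no bad pair contains $x$ or $x'$. A pair containing neither lies in one $u_j$-class after the exchange iff it did before. Hence the number of bad pairs drops, since $\{x,z\}$ was bad. Iterate until there are none; then the property holds among $u_1,\dots,u_j$.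

**Step 4: check the keys.** Let $f_u$ number the $u$-classes by $[n_u']$; it is surjective. Let $X\in\mathcal K$ and suppose two distinct rows agree on $X$. Since no key is contained in $B$, $X\cap U\ne\emptyset$. If $|X\cap U|\ge2$, the two rows share classes of two large columns, against Step 3. If $X\cap U=\{u\}$, they lie in one $u$-class and agree on $Y=X\setminus\{u\}\in\mathcal Y_u$. Then with $z$ their common value on $Y$, the count vector $t$ of this class has $\sum_{c|_Y=z}t_c\ge2$, against admissibility. ∎

**Example 4 (averaging).** Take $B=\{b,b'\}$ with sizes $2,2$ and keys $\{b,u\}$, $\{b',u\}$. Admissible types are partial matchings in the $2\times2$ grid; take $t_u^*=e_{11}+e_{22}$ and $\alpha_u=2$. Under $G=\mathrm{Sym}([2])^2$, of order $4$, the images are $e_{11}+e_{22}$ twice and $e_{12}+e_{21}$ twice. Their sum is $2\cdot\mathbf 1$, in agreement with $|G|\alpha_u/|C|=4\cdot2/4$.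

## 7. Node counts of trees

Tables are now under control. We need an equally linear description of the possible node counts $N_\tau$.

Recall the Glushkov automaton of a regular expression: one state per letter occurrence plus an initial state. A transition into an occurrence reads its letter. There are no $\varepsilon$-transitions, the size is polynomial, the initial state has no incoming transitions, and the automaton accepts the language of the expression. For $(v\,v\,w)^*$, with occurrences $1,2,3$ and initial state $q$, the transitions are $q\xrightarrow{v}1\xrightarrow{v}2\xrightarrow{w}3\xrightarrow{v}1$, and $q,3$ are final.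

Let $\mathcal A_\tau$ be the Glushkov automaton of $P(\tau)$, with initial state $q_\tau$; take state sets disjoint. Consider the grammar whose nonterminals are all states, with start symbol $q_r$ and the set $\mathcal P$ of productions
$$q\to q_\sigma\,q'\ \text{ for each transition }(q,\sigma,q'),\qquad q\to\varepsilon\ \text{ for each final } q.$$
A derivation tree has root $q_r$. From a node $q_\tau$, following second children, one reads an accepting run of $\mathcal A_\tau$; the first children met on the way, labeled $q_{\sigma_1},q_{\sigma_2},\dots$, are the children of the $\tau$-node. So choosing an accepting run on the child word of each node turns a conforming attribute-free tree into a derivation tree. Conversely, each derivation tree determines a conforming tree. As $q_\tau$ has no incoming transitions, it occurs in right-hand sides only as a first symbol $q_\sigma$ with $\sigma=\tau$. Hence the $\tau$-nodes correspond exactly to the nodes labeled $q_\tau$. Write $A_p$ for the left-hand side and $\mathrm{rhs}(p)$ for the right-hand side of $p\in\mathcal P$, and $\#_A(\cdot)$ for the number of occurrences of $A$. Put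
$$N_\tau(y)=\sum_{p:\,A_p=q_\tau}y_p .$$

**Lemma 5** (cf. Esparza, Fund. Inform. 31, 1997)**.** A vector $y\in\mathbb N^{\mathcal P}$ is the vector of production counts of a derivation tree iff

- (a) for each nonterminal $A$: $[A=q_r]+\sum_py_p\,\#_A(\mathrm{rhs}(p))=\sum_{p:A_p=A}y_p$, where $[A=q_r]$ is $1$ if $A=q_r$ and $0$ otherwise;
- (b) each $A$ with $\sum_{p:A_p=A}y_p>0$ is reachable from $q_r$ in the digraph $\Gamma_y$ with edges $A_p\to B$ for $y_p>0$ and $B$ occurring in $\mathrm{rhs}(p)$.

**Example 5 (why (b) is needed).** Let $P(r)=\varepsilon$ and $P(c)=c$. The productions are $q_r\to\varepsilon$, $q_c\to q_c\,q'$, $q'\to\varepsilon$. The counts $(1,5,5)$ satisfy (a), but a conforming tree is a single $r$-node. Condition (b) fails, as $q_c$ is not reachable.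

*Proof of Lemma 5.* **Necessity.** Each node labeled $A$ is either the root, labeled $q_r$, or one occurrence of $A$ in the right-hand side used at its parent; this gives (a). The path from the root to a node labeled $A$ gives (b).

**Sufficiency, setup.** We assemble the pieces into a graph of parents and then remove cycles. Take $y_p$ nodes for each $p$, labeled $A_p$. Each has one slot per symbol occurrence in $\mathrm{rhs}(p)$, labeled by that symbol. Add one *root slot* labeled $q_r$. By (a), nodes and slots with any given label are equally many, so there are label-preserving bijections $\varphi$ from nodes to slots. The owner of $\varphi(x)$ is the *parent* of $x$; the node in the root slot has no parent. Call a node *inside* if its chain of parents ends at the root slot, and *outside* otherwise. Choose $\varphi$ with the maximum number of inside nodes. Let $O$ be the set of outside nodes, suppose $O\ne\emptyset$, and let $W$ be the set of labels of inside nodes. The node in the root slot is inside, so $q_r\in W$.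

A node in a slot of an inside node is inside, and a node in a slot of an $O$-node is in $O$. So the slots of $O$-nodes are filled exactly by the $O$-nodes. Any label-preserving rearrangement of $O$ within the slots of $O$ gives another bijection with the same inside set, hence again of maximum size.

**Claim.** *For none of these rearranged $\varphi$ (including the original) does a node $z\in O$ with label in $W$ lie on a parent cycle.* This is the step where a cycle gets spliced into the tree. Suppose $z$ does, and let $x$ be an inside node with the same label. Exchange $\varphi(x)$ and $\varphi(z)$. Now $z$ sits in $x$'s former slot, which is the root slot or belongs to an inside node whose chain avoids $x$ (that chain continues the chain of $x$, which has no repetition) and $z$ (which was outside). So $z$ is inside. Following the cycle downward from $z$, the other nodes of the cycle have kept their slots, so they become inside one after another. In particular the owner of $z$'s old slot is inside (it may be $z$ itself), and so $x$, which now occupies that slot, is inside. Formerly inside nodes whose chain passed through $x$ remain inside because $x$ is inside. The chains of other formerly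 inside nodes are unchanged. Thus the inside set has gained $z$ and lost nothing, which contradicts maximality.

**No label in $W$ lies on a cycle of labels of $O$.** We pass from nodes to labels. Let $H$ be the digraph on the labels of $O$-nodes with an edge $A\to B$ if some $O$-node labeled $A$ has a slot labeled $B$ (such a slot is filled by an $O$-node, so $B$ is a vertex). Suppose a label in $W$ lay on a directed cycle of $H$. Take a simple cycle $B_0\to B_1\to\dots\to B_k=B_0$ with $B_0\in W$. Choose $O$-nodes $z_i$ labeled $B_i$ with a slot labeled $B_{i+1}$ (indices mod $k$); they are distinct, since their labels are. Put $z_{i+1}$ into that slot of $z_i$, and extend to a label-preserving bijection from $O$ to the slots of $O$. Now $z_0$ lies on a parent cycle, against the Claim.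

**Contradiction.** We use (b) to produce such a cycle after all. Each vertex of $H$ has a predecessor in $H$, because each $O$-node occupies a slot of an $O$-node. Take a strongly connected component $Z$ of $H$ with no entering edges. Predecessors of vertices of $Z$ are in $Z$, so every label in $Z$ lies on a cycle of $H$: if $|Z|\ge2$ by strong connectedness, and if $|Z|=1$ because the vertex is its own predecessor. Pick $B\in Z$ and, by (b), a path $q_r=A_0\to\dots\to A_k=B$ in $\Gamma_y$. Let $i$ be maximal with $A_i\in W$. For $i\le j<k$ let $p$ be a production giving the edge $A_j\to A_{j+1}$. A node of $p$ cannot be inside, since then its slot labeled $A_{j+1}$ would be filled by an inside node, giving $A_{j+1}\in W$ against the choice of $i$. So the nodes of $p$ are in $O$ (there are $y_p>0$ of them), and $A_j\to A_{j+1}$ is an edge of $H$. Hence $A_i=B$ or $A_i$ reaches $B$ in $H$. As $Z$ has no entering edges, $A_i\in Z$. So $A_i\in W$ lies on a cycle of $H$, a contradiction. Therefore $O=\emptyset$, and $\varphi$ is a derivation tree with production counts $y$. ∎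

Condition (b) depends only on the support $F=\{p:y_p>0\}$. Call $F\subseteq\mathcal P$ *connected* if (b) holds for vectors with support $F$.

## 8. Certificates, and documents from certificates

A certificate packages one starting point and one direction. A **certificate** for $(D,\Sigma)$ consists of the following.

**(C1)** A partition $\Omega=\mathbf S\uplus\mathbf L$ such that $\tau\in\mathbf S$ implies $(\tau,\ell)\in\mathbf S$ for all $\ell\in R(\tau)$, and values $\sigma:\mathbf S\to\mathbb N$.

**(C2)** For each $\tau\in E\cap\mathbf S$, a $\tau$-table of format $(\sigma(\tau),(\sigma(\tau,\ell))_\ell)$.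

**(C3)** For each $\tau\in E\cap\mathbf L$ put $B_\tau=\{\ell\in R(\tau):(\tau,\ell)\in\mathbf S\}$, $U_\tau=R(\tau)\setminus B_\tau$, with sizes $\sigma_b=\sigma(\tau,b)$ and $C_\tau=\prod_{b\in B_\tau}[\sigma(\tau,b)]$. Required: $\sigma(\tau,b)\ge1$ for $b\in B_\tau$, and no key $\tau[X]\to\tau$ in $\Sigma$ has $X\subseteq B_\tau$. Section 1 then defines, for $u\in U_\tau$, the sets $\mathcal Y_{\tau,u}$ and, if $u$ is critical, $\mathcal T_{\tau,u}$. The certificate contains one $t^*_{\tau,u}\in\mathcal T_{\tau,u}$ for each critical $u$; put $\alpha_{\tau,u}=|t^*_{\tau,u}|\ge1$.

**(C4)** *(starting point)* A connected $F\subseteq\mathcal P$, a vector $y\in\mathbb N^{\mathcal P}$ with support exactly $F$ satisfying Lemma 5(a), and a map $\nu:\Omega\to\mathbb N$ extending $\sigma$, with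

- $\nu(\tau)=N_\tau(y)$ for all $\tau$;
- $\nu(\tau_1,\ell_1)\le\nu(\tau_2,\ell_2)$ for each inclusion constraint;
- $\nu(\tau,u)\le\nu(\tau)$ for $\tau\in E\cap\mathbf L$, $u\in U_\tau$;

and for each $\tau\in E\cap\mathbf L$ a vector $m_\tau\in\mathbb N^{C_\tau}$ with $|m_\tau|=\nu(\tau)$ and, for each critical $u\in U_\tau$, a vector $k_{\tau,u}\in\mathbb N^{\mathcal T_{\tau,u}}$ with $\sum_tk_{\tau,u,t}\,t=m_\tau$ and $\sum_tk_{\tau,u,t}=\nu(\tau,u)$.

**(C5)** *(direction)* A vector $w\in\mathbb Q_{\ge0}^{\mathcal P}$ supported in $F$ and a map $\rho:\Omega\to\mathbb Q_{\ge0}$ with

- $\sum_pw_p\,\#_A(\mathrm{rhs}(p))=\sum_{p:A_p=A}w_p$ for all nonterminals $A$;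
- $\rho(\tau)=N_\tau(w)$ for all $\tau$; $\rho=0$ on $\mathbf S$; $\rho>0$ on $\mathbf L$;
- $\rho(\tau_1,\ell_1)\le\rho(\tau_2,\ell_2)$ for each inclusion constraint;
- $\rho(\tau,u)\le\rho(\tau)$ for $\tau\in E\cap\mathbf L$, $u\in U_\tau$, and $\rho(\tau)\le\alpha_{\tau,u}\,\rho(\tau,u)$ if $u$ is critical.

Note that (C4) does not ask for tables of large types: the starting point need not be realizable by itself.

**Example 6.** Take the consistent specification of Example 3. The automaton of $P(r)=c\,c\,v\,v\,w\,(v\,v\,w)^*$ has states $q_r,1,\dots,8$, read in order, with an extra transition from $8$ to $6$; final states are $5,8$. Let $\mathbf S=\{r,c,(c,k),(v,b)\}$ with $\sigma(r)=1$ and $\sigma=2$ on the other three, and $\mathbf L=\{v,w,(v,u),(w,k)\}$. The tables in (C2) are obvious: one row without columns for $r$, and two rows with values $1,2$ for $c$. In (C3), $C_v=[2]$, $\mathcal Y_{v,u}=\{\{b\}\}$, $t^*_{v,u}=(1,1)$, $\alpha_{v,u}=2$; and $C_w$ has one element, $\mathcal Y_{w,k}=\{\emptyset\}$, $\alpha_{w,k}=1$. For (C4) take the document with $m=3$, so that the transition $8\to6$ is used: $\nu(v)=6$, $\nu(w)=\nu(v,u)=\nu(w,k)=3$, $m_v=(3,3)$ with the type $(1,1)$ used $3$ times,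 $m_w=(3)$ with its only type used $3$ times. For (C5) let $w$ be one turn of the loop: one each of $6\to q_v\,7$, $7\to q_w\,8$, $8\to q_v\,6$, $q_w\to\varepsilon$, and two of $q_v\to\varepsilon$. Each of $6,7,8,q_w$ is produced and consumed once, and $q_v$ twice. Then $\rho(v)=2$, $\rho(w)=\rho(v,u)=\rho(w,k)=1$, and $\rho=0$ elsewhere. The conditions hold, with $\rho(v)=\alpha_{v,u}\,\rho(v,u)$.

**Proposition 6.** If a certificate exists, then $(D,\Sigma)$ is consistent.

*Proof.* **Step 1: scale the direction.** The purpose is to meet the divisibility conditions of Lemma 4. For $\tau\in E\cap\mathbf L$ and critical $u\in U_\tau$ define $\xi_{\tau,u},\zeta_{\tau,u}$ from $\rho(\tau),\rho(\tau,u),\alpha_{\tau,u}$ as in Lemma 4. They scale linearly with $\rho$, and (C5) is preserved under multiplication by positive numbers. So we may multiply $(w,\rho)$ by a positive integer after which $w,\rho$ and all $\xi_{\tau,u},\zeta_{\tau,u}$ are integral, $|C_\tau|$ divides $\rho(\tau)$ and $\zeta_{\tau,u}$, and $|G_\tau|$ divides $\xi_{\tau,u}$, where $G_\tau=\prod_{b\in B_\tau}\mathrm{Sym}([\sigma(\tau,b)])$.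

**Step 2: move along the ray.** For an integer $\lambda\ge1$ put $y'=y+\lambda w$ and $\nu'=\nu+\lambda\rho$. Then $y'\in\mathbb N^{\mathcal P}$ satisfies (a), being a solution of (a) plus a solution of the homogeneous equations. Its support is $F$, since $y$ is positive on $F$ and $w$ is supported in $F$; as $F$ is connected, (b) holds. By Lemma 5 there is a conforming attribute-free tree with $N_\tau(y')=\nu'(\tau)$ nodes labeled $\tau$. Also $\nu'$ satisfies all inclusion inequalities.

**Step 3: supply the tables.** By Lemma 3 it remains to find, for each $\tau$, a $\tau$-table of format $(\nu'(\tau),(\nu'(\tau,\ell))_\ell)$. If $\tau\in\mathbf S$, then $\tau$ and all $(\tau,\ell)$ are in $\mathbf S$, where $\rho=0$, so (C2) supplies it. If $\tau\in\mathbf L$, apply Lemma 4 with $B=B_\tau$, $U=U_\tau$, $N=\nu(\tau)$, $n_u=\nu(\tau,u)$, $m=m_\tau$, $k_u=k_{\tau,u}$, slopes $\rho(\tau)$ and $\rho(\tau,u)$. These slopes are positive integers, because $\rho$ is positive on $\mathbf L$ and integral. Condition (i) is (C4), condition (ii) is (C5), and no key is inside $B_\tau$ by (C3). The lemma gives the table for all large $\lambda$. Choose one $\lambda$ that is large enough for all $\tau\in E\cap\mathbf L$.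 ∎

## 9. Certificates from documents: the gap

We use the following textbook fact, **(MW)**. A nonempty polyhedron contained in the nonnegative orthant of $\mathbb R^d$ has a finite nonempty set of vertices and is the sum of their convex hull and its recession cone, which is defined by the homogenized constraints. A vertex is the unique solution of $d$ linearly independent constraints taken as equations. If the data are rational, the cone is generated by finitely many rational vectors.

Let
$$d_0=|\mathcal P|+|\Omega|,\quad g(K)=(2d_0K^a)^{d_0},\quad K_0=1,\quad K_{j+1}=g(K_j),\quad K^*=K_{|\Omega|}.$$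
Note that $g(K)\ge 2K^a>K$ for $K\ge1$.

**Proposition 7.** If $(D,\Sigma)$ is consistent, there is a certificate with $\sigma(\omega)\le K^*$ for all $\omega\in\mathbf S$.

*Proof.* **Step 1: find the gap.** Take a witnessing tree and the tables of format $(N_\tau,(n_{\tau,\ell})_\ell)$ from Lemma 3. Put $\nu(\tau)=N_\tau$, $\nu(\tau,\ell)=n_{\tau,\ell}$. Let $y$ be the production vector of a corresponding derivation tree and $F$ its support. The $|\Omega|+1$ disjoint intervals $(K_j,K_{j+1}]$, $0\le j\le|\Omega|$, cannot all contain one of the $|\Omega|$ values $\nu(\omega)$. Fix $j$ such that $(K_j,K_{j+1}]$ contains none. Put $K=K_j\le K^*$ and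
$$\mathbf S=\{\omega:\nu(\omega)\le K\},\qquad \mathbf L=\{\omega:\nu(\omega)>g(K)\},\qquad \sigma=\nu|_{\mathbf S}.$$

**Step 2: (C1)–(C4), read off from the document.** (C1) holds since $n_{\tau,\ell}\le N_\tau$. The tables at hand give (C2).

For (C3), let $\tau\in E\cap\mathbf L$. Then $N_\tau\ge1$, so all $n_{\tau,\ell}\ge1$. A key with $X\subseteq B_\tau$ would give $N_\tau\le\prod_{\ell\in X}n_{\tau,\ell}\le K^{|X|}\le K^a\le g(K)$, contradicting $\tau\in\mathbf L$. For critical $u$ let $t^*_{\tau,u}$ have the maximum $|t|$ among $t\in\mathcal T_{\tau,u}$. Then $\alpha_{\tau,u}\le|C_\tau|\le K^a$.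

For (C4), $F$ is connected and $y$ satisfies (a) by Lemma 5. The equations $\nu(\tau)=N_\tau(y)$ and the inclusion inequalities hold by the choice of $y$ and Lemma 3, and $\nu(\tau,u)\le\nu(\tau)$ by surjectivity. Let $m_\tau$ count the rows of the $\tau$-table by their $B_\tau$-tuple, so $|m_\tau|=\nu(\tau)$. For critical $u$ let $k_{\tau,u,t}$ be the number of $u$-classes with count vector $t$. The classes are nonempty, and their count vectors are admissible: for $Y\in\mathcal Y_{\tau,u}$ the key with attribute set $Y\cup\{u\}$ forbids two distinct rows of one $u$-class from agreeing on $Y$. The classes partition the rows, so $\sum_tk_{\tau,u,t}\,t=m_\tau$; and there are $\nu(\tau,u)$ classes. Taking totals, and using that $t^*_{\tau,u}$ is maximal,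
$$\nu(\tau)=\sum_tk_{\tau,u,t}|t|\le\alpha_{\tau,u}\,\nu(\tau,u).\tag{2}$$

**Step 3: (C5), from the gap.** We want a direction that is positive on all of $\mathbf L$. Consider the polyhedron $\mathcal Q$ in the variables $(y_p)_{p\in F}$, $(\nu(\omega))_{\omega\in\Omega}$ given by

- the equations of Lemma 5(a), and $\nu(\tau)=\sum_{p\in F,\,A_p=q_\tau}y_p$ for all $\tau$;
- $\nu(\omega)=\sigma(\omega)$ for $\omega\in\mathbf S$;
- $\nu(\tau_1,\ell_1)\le\nu(\tau_2,\ell_2)$ for inclusion constraints;
- $\nu(\tau,u)\le\nu(\tau)$ for $\tau\in E\cap\mathbf L$, $u\in U_\tau$, and $\nu(\tau)\le\alpha_{\tau,u}\nu(\tau,u)$ for critical $u$;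
- nonnegativity of all variables.

By Step 2 and (2), our $(y,\nu)$ lies in $\mathcal Q$. The dimension is $d\le d_0$. All entries of the constraints, including right-hand sides, are integers of absolute value at most $\max(2,K,K^a)\le2K^a$. By Cramer's rule, a vertex coordinate is a quotient of two determinants, with integer denominator at least $1$ in absolute value, and numerator at most $d!\,(2K^a)^d\le(2d_0K^a)^{d_0}=g(K)$. So all coordinates of vertices, and of their convex combinations, are at most $g(K)$. By (MW) write
$$(y,\nu)=(\text{convex combination of vertices})+(w,\rho),\qquad (w,\rho)\ \text{in the recession cone.}$$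
For $\omega\in\mathbf L$ we get $\rho(\omega)\ge\nu(\omega)-g(K)>0$. The cone is defined by the homogenized constraints, which are exactly the conditions in (C5); in particular $\rho=0$ on $\mathbf S$. Extend $w$ by $0$ outside $F$. Then (C5) holds except possibly for rationality.

**Step 4: make the direction rational.** The cone is generated by finitely many rational vectors, all nonnegative. Their sum is rational and in the cone. If some element of the cone is positive in a coordinate, then some generator is, and so is the sum. Hence the sum is positive on $\mathbf L$, and we replace $(w,\rho)$ by it. ∎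

## 10. Small integer solutions and the proof of Theorem 1

What remains is to search for certificates. The numbers in (C4) are unbounded, but they are governed by a linear system over $\mathbb N$. The next lemma bounds solutions by the number of *rows* of the system, not by the number of variables. For Theorem 1 any decision procedure for such systems would do. For Theorem 2 the form of the bound matters, since there may be as many as $2^{|C_\tau|}$ types.

**Lemma 8.** Let $M$ be an integer $d\times n$ matrix, $d\ge1$, with entries of absolute value at most $\mu\ge1$, and $b\in\mathbb Z^d$ with entries of absolute value at most $\beta$, where $\beta\ge\mu$. If $Mx=b$ has a solution in $\mathbb N^n$, it has one with at most $\delta\le d^2(\log_2(3\mu)+2)^2$ nonzero entries, each at most $(\delta+1)\bigl((d+1)\beta\bigr)^{d+1}$.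

*Proof.* **Support.** We show that a solution $x$ of minimal support size $\delta$ has $\delta$ as bounded; assume $\delta\ge1$. For a subset $A'$ of the support, the sum of the columns in $A'$ has entries in $[-\delta\mu,\delta\mu]$. If $2^\delta>(2\delta\mu+1)^d$, two distinct subsets have equal column sums. Removing common elements gives disjoint $A_1,A_2$ with equal sums and, say, $A_1\neq\emptyset$. Subtract $\min_{i\in A_1}x_i$ from $x$ on $A_1$ and add it on $A_2$. This is a solution in $\mathbb N^n$ of smaller support, a contradiction. So
$$\delta\le d\log_2(2\delta\mu+1)\le d\log_2(3\delta\mu)= d(\log_2(3\mu)+\log_2\delta).$$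
As $\log_2\delta=2\log_2\sqrt\delta\le2\sqrt\delta$ and $1\le\sqrt\delta$, we get $\delta\le d(\log_2(3\mu)+2)\sqrt\delta$, which is the stated bound.

**Entries.** If $\delta=0$ there is nothing to prove. Otherwise restrict $M$ to the support columns and let $x\in\mathbb N^\delta$ be a solution of the restricted system. The polyhedron $\{x\ge0:Mx=b\}$ is the convex hull of its vertices plus the cone $\mathcal C=\{x\ge0:Mx=0\}$. A vertex is supported on linearly independent columns. Choosing as many rows as columns so that the square submatrix is nonsingular, Cramer's rule bounds each coordinate by $d!\,\beta^d$. The cone $\mathcal C$ is generated by the vertices of $\{x\ge0:Mx=0,\ \mathbf 1^{T}x=1\}$. Each of them is supported on linearly independent columns of a matrix with $d+1$ rows, so by Cramer's rule its multiple by the absolute value of the determinant in the denominator is a vector in $\mathbb N^\delta$ with entries at most $(d+1)!\,\beta^{d+1}$. By Carathéodory's theorem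
$$x=v+\sum_{i=1}^{\delta}\lambda_ir_i,$$
with $v$ a convex combination of vertices, $\lambda_i\ge0$, and each $r_i$ one of these integral generators or $0$. Then
$$x'=x-\sum_i\lfloor\lambda_i\rfloor r_i=v+\sum_i(\lambda_i-\lfloor\lambda_i\rfloor)r_i$$
is integral by the first expression and nonnegative by the second, satisfies $Mx'=b$, and has entries at most $d!\,\beta^d+\delta(d+1)!\,\beta^{d+1}\le(\delta+1)((d+1)\beta)^{d+1}$. ∎

**Proof of Theorem 1.** By Propositions 6 and 7, $(D,\Sigma)$ is consistent iff there is a certificate with $\sigma\le K^*$, and $K^*$ is computable. There are finitely many choices of $\mathbf S,\mathbf L,\sigma$, of tables in (C2), of $F$ and of the $t^*_{\tau,u}$. For each choice, (C1)–(C3) and the connectedness of $F$ can be checked. After the substitution $y=\mathbf 1_F+y''$ with $y''\in\mathbb N^F$, which forces the support to be exactly $F$, (C4) asks for a solution over $\mathbb N$ of finitely many linear equations and inequalities in finitely many variables. Adding slack variables and using Lemma 8, this is decidable. (C5) is feasibility of a rational linear system. Its strict inequalities $\rho>0$ on $\mathbf L$ may be replaced by $\rho\ge1$, as all other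 conditions are homogeneous. So the existence of such a certificate is decidable. Replacing each unary foreign key by its inclusion constraint and its key gives the decidability of $\mathrm{SAT}(\mathcal{AC}^{*,1}_{K,FK})$. ∎

## 11. Bounds: proof of Theorem 2 for DTDs

**Step 1: the size of $K^*$.** Everything is measured against this number. Let $\kappa_j=1+\log_2K_j$, so $\kappa_0=1$ and $\kappa_j\ge1$. As $\log_2(2d_0)\le d_0$,
$$\kappa_{j+1}=1+d_0\bigl(\log_2(2d_0)+a\log_2K_j\bigr)\le1+d_0^2+d_0a\,\kappa_j\le3d_0^2a\,\kappa_j .$$
Hence $\log_2K^*\le(3d_0^2a)^{|\Omega|}$. Since $d_0,a,|\Omega|$ are polynomial in $s$, we have $\log_2K^*\le2^{\mathrm{poly}(s)}$ and $K^*\le2^{2^{\mathrm{poly}(s)}}$. Also $|C_\tau|\le(K^*)^a\le2^{2^{\mathrm{poly}(s)}}$ when $\sigma\le K^*$.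

**Step 2: short certificates give membership in $2\text{-}\mathsf{NEXPTIME}$.** We show that if a certificate with $\sigma\le K^*$ exists, then there is one of total length $2^{2^{\mathrm{poly}(s)}}$, where only the nonzero $k_{\tau,u,t}$ are listed, each with its $t$. Such a certificate can be guessed and then verified in time polynomial in its length, $s$ and the numbers $|C_\tau|$. Verification checks admissibility of the listed types $t$ and of the $t^*_{\tau,u}$. That suffices by Proposition 6, which does not require $t^*_{\tau,u}$ to be maximal.

Keep $\mathbf S,\mathbf L,\sigma,F$, the tables and the $t^*_{\tau,u}$ of the given certificate. For (C1)–(C3): the tables have at most $K^*$ rows with entries at most $K^*$, and the $t^*_{\tau,u}$ are $0/1$ vectors of length at most $(K^*)^a$.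

For (C4): substitute $y=\mathbf 1_F+y''$ and $\nu=\sigma$ on $\mathbf S$, and add slack variables for the inequalities. We obtain a system $Mx=b$ over $\mathbb N$ with these rows:

- one for each nonterminal, each $\tau$, and each inclusion constraint;
- one for each inequality $\nu(\tau,u)\le\nu(\tau)$, $\tau\in E\cap\mathbf L$, $u\in U_\tau$;
- one for each equation $|m_\tau|=\nu(\tau)$;
- $|C_\tau|+1$ for each critical $u\in U_\tau$.

So there are $d\le\mathrm{poly}(s)(K^*)^a$ rows. Since types are $0/1$ vectors, the entries of $M$ have absolute value at most $\mu=2$. Those of $b$ have absolute value at most $\beta=\mathrm{poly}(s)+K^*$, where we may take $\beta\ge2$. By Lemma 8 there is a solution with $\delta\le\mathrm{poly}(d)$ nonzero entries, each of bit length at most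
$$\log_2(\delta+1)+(d+1)\log_2((d+1)\beta)+1\le2^{2^{\mathrm{poly}(s)}}.$$
Each listed type has length at most $(K^*)^a$. It does not matter that the number of columns $k_{\tau,u,t}$ can be exponential in $|C_\tau|$.

For (C5): with $\rho\ge1$ in place of $\rho>0$ on $\mathbf L$, this is a linear system in the nonnegative orthant with polynomially many variables and constraints, and integer coefficients of $O(a\log_2K^*+1)$ bits, because $\alpha_{\tau,u}\le|C_\tau|\le(K^*)^a$. It is feasible, so it has a vertex, whose coordinates have $\mathrm{poly}(s)(1+\log_2K^*)=2^{\mathrm{poly}(s)}$ bits by Cramer's rule.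

So the whole certificate has length $2^{2^{\mathrm{poly}(s)}}$, and the problem is in $2\text{-}\mathsf{NEXPTIME}$.

**Step 3: small documents.** We run the proof of Proposition 6 on such a certificate and keep track of sizes. As multiplier for $(w,\rho)$ take the product of

- the denominators of the entries of $w$ and $\rho$;
- the numbers $\alpha_{\tau,u}-1$ over all critical $(\tau,u)$ with $\alpha_{\tau,u}\ge2$;
- the numbers $|C_\tau|\cdot|G_\tau|$ over $\tau\in E\cap\mathbf L$.

The first factors make $w,\rho$ integral, the next make all $\xi_{\tau,u},\zeta_{\tau,u}$ integral, and the last give the divisibilities. As $|G_\tau|\le(K^*!)^a$, whose bit length is polynomial in $a$ and $K^*$, the multiplier has bit length $2^{2^{\mathrm{poly}(s)}}$. After scaling, $\rho$ is integral and at least $1$ on $\mathbf L$. Put $\eta=\max_{\tau\in E\cap\mathbf L}\max(|C_\tau|,\nu(\tau)+\rho(\tau))$. Lemma 4, with $h\le|A|$, allows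
$$\lambda=1+\max_{\tau\in E\cap\mathbf L}|C_\tau|\cdot\eta\,(2|A|\eta+1),$$
since the bound required there increases with $\eta$ and $h$. If $E\cap\mathbf L=\emptyset$, any $\lambda\ge1$ works. So the counts $\nu'(\tau)=\nu(\tau)+\lambda\rho(\tau)$ have bit length $2^{2^{\mathrm{poly}(s)}}$, and the tree, which has $\sum_\tau\nu'(\tau)$ nodes, has at most $2^{2^{2^{\mathrm{poly}(s)}}}$ nodes. ∎

## 12. Specialized DTDs and linear constraints on the counts

It remains to prove the two extensions in Theorem 2; they can be combined.

**(E1) Specialized DTDs.** Here the attribute-free trees are the images, under a relabeling $\pi:E'\to E$, of attribute-free trees conforming to some $(E',P',r')$, while keys, inclusions, $R$ and $\Omega$ refer to $E$. For example, with $E'=\{r,c_1,c_2\}$, $\pi(r)=r$, $\pi(c_1)=\pi(c_2)=c$, $P'(r)=c_1c_2$, $P'(c_1)=\varepsilon$, $P'(c_2)=c_1$, the only tree is a root with two $c$-children, the first a leaf and the second with one $c$-child. A DTD accepting this tree has both $\varepsilon$ and $c$ in the language of $P(c)$, so it also accepts the tree in which both $c$-children of the root are leaves.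

Build the grammar from $(E',P',r')$ and set
$$N_\tau(y)=\sum_{\tau'\in\pi^{-1}(\tau)}\ \sum_{p:\,A_p=q_{\tau'}}y_p .$$
Lemma 5 applies to this grammar, and $N_\tau(y)$ is the number of $\tau$-nodes of the projected tree. Lemma 3 does not depend on how the tree language is specified. Propositions 6 and 7 and the estimates of Section 11 use the tree language only through Lemma 5, the fact that $N_\tau$ is a sum of distinct variables $y_p$, and the polynomial bound on $|\mathcal P|$. So all arguments hold unchanged.

**(E2) Linear constraints.** Let constraints $\sum_{\omega\in\Omega}e_\omega\,\nu(\omega)\le e_0$ be given, with integers of absolute value at most $\beta_0$, where $1\le\beta_0\le2^s$. Here $\nu(\tau)$ is the number of $\tau$-nodes and $\nu(\tau,\ell)$ the number of distinct values of $\ell$ on them. We go through the proof and make the necessary changes.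

- *Lemma 3.* Require the constraints for $(N_\tau,n_{\tau,\ell})$. The equivalence persists by the last sentence of the lemma: the $n_{\tau,\ell}$ are the true numbers of values.
- *Certificates.* Add the constraints on $\nu$ to (C4), and $\sum_\omega e_\omega\,\rho(\omega)\le0$ to (C5).
- *Proposition 6.* $\nu'=\nu+\lambda\rho$ satisfies the constraints. Nothing else changes.
- *Proposition 7.* Put $g(K)=(2d_0\beta_0K^a)^{d_0}$ and add the constraints to $\mathcal Q$. All entries are at most $2\beta_0K^a$ in absolute value, so vertex coordinates are still at most $g(K)$, and still $g(K)\ge K^a$ and $g(K)>K$. The homogenized constraints are those added to (C5).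
- *Size of $K^*$.* Now $\kappa_{j+1}\le1+d_0^2+d_0s+d_0a\,\kappa_j\le4d_0^2as\,\kappa_j$, so still $K^*\le2^{2^{\mathrm{poly}(s)}}$.
- *Section 11.* In (C4) at most $s$ further rows appear, now with $\mu=\max(2,\beta_0)$; the new right-hand sides, after substituting $\nu=\sigma$ on $\mathbf S$, have absolute value at most $\beta_0(1+|\Omega|K^*)$. We enlarge $\beta$ accordingly, and so that $\beta\ge\mu$. Since $\log_2\mu$ is at most polynomial in $s$ and $\log_2\beta$ is at most $2^{\mathrm{poly}(s)}$, the bounds from Lemma 8 keep their form. In (C5) further coefficients of at most $s+1$ bits appear. So the bounds in Steps 2 and 3 keep the stated form.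

This completes the proof of Theorem 2. ∎
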